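# A compact Kähler family of simple, mutually unrelated tori, and the theory of Fujiki's class $\mathcal C$

## 1. Two theorems about the class $\mathcal C$

Let $\mathcal C$ be Fujiki's class: the compact complex spaces that are meromorphic images of compact Kähler manifolds. View it as a many-sorted first-order structure $\mathcal A$, with one sort for each $X\in\mathcal C$ and, as basic relations, all closed analytic subspaces of finite products of sorts. Let $T=\mathrm{Th}(\mathcal A)$ in this (uncountable) language.

**Main Theorem.** The theory $T$ is not almost $\aleph_1$-categorical, because it is not nonmultidimensional. More precisely, the following Theorems A and B hold.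

**Theorem A (geometry).** For every $d\ge 2$ there are a compact Kähler manifold $X$ of dimension $2d+1$, a compact Riemann surface $S$, and a holomorphic submersion $f:X\to S$ whose fibres $T_s$ are complex tori of dimension $n=2d$, such that:

1. There is a countable $N\subset S$ such that for $s\notin N$ every irreducible closed analytic subset of $T_s$ is a point or $T_s$. In particular $T_s$ is simple.
2. There is a set $\mathfrak B\subset S\times S$ of measure $0$, containing $(N\times S)\cup(S\times N)$, such that for $(s_1,s_2)\notin\mathfrak B$ the tori $T_{s_1},T_{s_2}$ are not in correspondence. For each $s_1\notin N$, the set of $s_2\notin N$ with $T_{s_2}$ in correspondence with $T_{s_1}$ is countable.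

**Theorem B (model theory).** Let $\mathcal U$ be a monster model of $T$ and $f:X\to S$ as in Theorem A. For $b\in S(\mathcal U)\setminus S(\mathcal A)$ the fibre $X_b$ is strongly minimal. Let $p_b$ be its generic type (of $U$-rank and Morley rank $1$). Then:

1. for every small cardinal $\kappa$ there are $(b_i)_{i<\kappa}$ such that the $p_{b_i}$ are pairwise orthogonal;
2. $p_b$ is orthogonal to every type over $\operatorname{acl}^{eq}(\emptyset)$.

Hence $T$ is not nonmultidimensional, in either usual formulation: "every non-algebraic stationary type is nonorthogonal to a type over $\operatorname{acl}^{eq}(\emptyset)$", or "the number of pairwise orthogonal non-algebraic types is bounded".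

A third statement, Theorem C, explains why the fibres have dimension at least $4$. It is not used for A and B; it is stated and proved in Section 11.

Here is the vocabulary. The conjecture that the Main Theorem disproves says that $T$ is almost $\aleph_1$-categorical in the following sense.

**Definition 1.** A complete theory is almost $\aleph_1$-categorical if it is stable, it is nonmultidimensional, and every type of $U$-rank $1$ is nonorthogonal to a type of Morley rank $1$.

This is a conjunction, so failure of the second clause refutes it. Whether the third clause holds for all types of $U$-rank $1$ is not decided here and is not needed; the types $p_b$ themselves have Morley rank $1$.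

**Definition 2.** An irreducible compact complex space $X$ of positive dimension is simple if no positive-dimensional proper irreducible closed analytic subset of $X$ passes through a very general point of $X$. Irreducible $X,Y$ are in correspondence if some irreducible closed analytic $\Gamma\subseteq X\times Y$ projects surjectively and generically finite-to-one onto both. A fibration is a surjective holomorphic map with connected fibres between irreducible members of $\mathcal C$; a generic fibre is one over a point outside a countable union of proper analytic subsets of the base.

*Examples.* Every compact Riemann surface is simple. The plane $\mathbb P^2$ is not: lines pass through every point. A complex torus whose only irreducible closed analytic subsets are points and the whole torus is simple. A projective torus of dimension $\ge2$ is never simple, because a projective variety of dimension $\ge 2$ has curves through each point.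

The conjecture comes with a complex-analytic paraphrase, whose first part says: whenever $f:X\to Y$ is a fibration in $\mathcal C$ with simple generic fibre, any two generic fibres are in correspondence. Theorem A contradicts this directly. A countable union of proper analytic subsets of the curve $S$ is a countable set $N'$. The set $\mathfrak B\cup(N'\times S)\cup(S\times N')$ has measure $0$, so there are $s_1,s_2\notin N\cup N'$ with $T_{s_1},T_{s_2}$ not in correspondence, although every $T_s$ with $s\notin N$ is simple. The definition through $T$ is the authoritative one, and Theorem B translates the geometry into it.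

## 2. Independence, orthogonality, and counting dimensions

We work in a monster model $\mathcal U$ of a stable theory: very saturated and strongly homogeneous; "small" means smaller than its saturation. Recall the following.

* Independence over $C$ means nonforking independence. It is symmetric, transitive, of finite character, and nonforking extensions exist. A type $p$ is stationary if it has exactly one nonforking extension $p|C$ to each small $C$ containing its domain. Types over models are stationary.
* $U(p)\ge\alpha+1$ if $p$ has a forking extension of $U$-rank $\ge\alpha$. So $U(a/C)=0$ iff $a\in\operatorname{acl}(C)$; and if $U(a/C)=1$, then $a$ depends on $e$ over $C$ iff $a\in\operatorname{acl}(Ce)$. When ranks are finite, $U(ae/C)=U(a/Ce)+U(e/C)$ (Lascar).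
* An infinite definable set is strongly minimal if every definable subset, with any parameters from $\mathcal U$, is finite or cofinite. It then has Morley rank $1$, and over each small $C$ over which it is defined it has a unique non-algebraic type. That type is stationary of $U$-rank and Morley rank $1$.

**Definition 3.** Stationary types $p,q$ are orthogonal, $p\perp q$, if for every small $C$ containing their domains, any realizations of $p|C$ and $q|C$ are independent over $C$.

*Two toy families.* Let $E$ be an equivalence relation with infinitely many classes, all infinite. Each class is strongly minimal. Take two distinct classes, and realizations $a,a'$ of their generic types outside a small set $C$ of real elements and class names. Permutations of the class of $a'$ that fix its points in $C$ extend by the identity to automorphisms fixing $C$ and $a$; so $a'\notin\operatorname{acl}(Ca)$, and $a,a'$ are independent. Distinct classes give orthogonal types: this theory has unboundedly many dimensions. At the other extreme, take two infinite sets $P,Q$ without structure, the product $P\times Q$ and its projections. The fibre $P\times\{b\}$ is in $b$-definable bijection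 with $P$ through the first projection, so its generic type is nonorthogonal to that of $P$, a type over $\emptyset$. Theorem B says that our torus family behaves like the first toy and not like the second.

**Lemma 1.** If $a\models p|C$ and $e\models q|C$ are dependent over $C$ and $C'\supset C$, then there are realizations of $p|C'$ and $q|C'$ that are dependent over $C'$.

*Proof.* Take $(a',e')\equiv_C(a,e)$ independent from $C'$ over $C$. Then $a'\models p|C'$ and $e'\models q|C'$. If $a',e'$ were independent over $C'$, then, since $a'$ is independent from $C'$ over $C$, transitivity would make $a'$ independent from $C'e'$ over $C$, hence from $e'$ over $C$: a contradiction. $\square$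

So a set $C$ witnessing nonorthogonality may always be enlarged. In particular one may take $C$ to consist of real (not imaginary) elements.

## 3. Projective fibres, products, two-dimensional tori: what goes wrong

**Projective fibres.** Any two irreducible projective varieties $X,Y$ of the same dimension $n$ are in correspondence. Choose finite surjective maps of both to $\mathbb P^n$. Some irreducible component $\Gamma$ of $X\times_{\mathbb P^n}Y$ maps onto $X$; it has dimension $n$ and is finite over $Y$, so its image in $Y$ is closed of dimension $n$, that is, $Y$. So elliptic curves, or abelian varieties, cannot give a counterexample. The fibres must be non-algebraic.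

**Products.** Let $T_0$ be a fixed non-projective torus and $E_s$ a varying family of elliptic curves. The family $T_0\times E_s$ varies and is non-algebraic, but its fibres contain $\{x\}\times E_s$ through every point: they are not simple.

**Two-dimensional tori.** The smallest non-algebraic simple tori have dimension $2$, so a natural attempt is to move the complex structure of a $2$-torus. Let $\mathbb H$ be the Hamilton quaternions and $\Lambda\subset\mathbb H$ a lattice. For a unit pure quaternion $J$ use right multiplication by $J$ as complex structure: $X_J=(\mathbb H,\cdot J)/\Lambda$. In $\mathbb H\otimes\mathbb C\cong M_2(\mathbb C)$ the $(-i)$-eigenspace $F_J$ of right multiplication by $J$ consists of the matrices with all rows in a line $\ell_J\subset\mathbb C^2$, and $J\mapsto\ell_J$ is a bijection from the sphere of unit pure quaternions to $\mathbb P^1$. So $F_J$ varies holomorphically over $\mathbb P^1$. Dividing the holomorphic bundle $M_2(\mathbb C)/F$ by $\Lambda$ gives a compact complex $3$-fold $Y\to\mathbb P^1$, diffeomorphic over $\mathbb P^1$ to $\mathbb P^1\times\mathbb H/\Lambda$.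

Here is where it stops. The restriction $r:H^2(Y,\mathbb C)\to H^2(Y_s,\mathbb C)=H^2(\mathbb H/\Lambda,\mathbb C)$ does not depend on $s$ and is onto, because $Y$ is a product topologically. If $Y$ were Kähler, $r$ would map $H^{p,q}(Y)$ into $H^{p,q}(Y_s)$, so $H^{p,q}(Y_s)=r(H^{p,q}(Y))$ would be independent of $s$. But $H^{2,0}(Y_s)$ is spanned by $\alpha\wedge\beta$ with $\alpha,\beta$ a basis of $H^{1,0}(Y_s)$, and the common kernel of $\alpha,\beta$ is $F_s$. So $F_s$ would be constant, which it is not. Thus $Y$ is not Kähler.

The obstruction is general. For a submersion $f:X\to S$ with torus fibres of dimension $n$, let $H=R^1f_*\mathbb Q$. Call sections of $H_{\mathbb C}$ or $\wedge^2H_{\mathbb C}=R^2f_*\mathbb C$ flat if they are locally constant. The subspaces $H^{1,0}_s\subset H^1(X_s,\mathbb C)$ form a holomorphic subbundle of $H_{\mathbb C}\otimes\mathcal O_S$. A subbundle is flat if it is locally spanned by flat sections.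

**Lemma 2 (flat two-forms).** Let $X$ be compact Kähler and $f:X\to S$ a holomorphic submersion onto a connected complex manifold with all fibres complex tori of dimension $n$. Assume some fibre is non-projective. Then there is a flat section $\beta\neq0$ of $\wedge^2H_{\mathbb C}$ with $\beta_s\in\wedge^2H^{1,0}_s$ for all $s$. The smallest subspaces $I_s\subset H^{1,0}_s$ with $\beta_s\in\wedge^2I_s$ form a flat subbundle $I$ of even rank $\ge2$. If $H^{1,0}$ is flat, all fibres are isomorphic. In particular $n\ge2$, and if $n=2$ all fibres are isomorphic.

*Proof.* By Deligne (*Théorème de Lefschetz et critères de dégénérescence de suites spectrales*, 1968) the Leray spectral sequence of the smooth proper Kähler map $f$ degenerates. So $H^2(X,\mathbb Q)\to L:=H^2(X_s,\mathbb Q)^{\pi_1(S,s)}$ is onto. For each $s$ it is a morphism of Hodge structures. Hence $L$ is a sub-Hodge structure for every $s$, and its Hodge components are the images of the $H^{p,q}(X)$: as spaces of flat sections they do not depend on $s$.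

Suppose $L^{2,0}=0$. Then $L_{\mathbb R}\subset H^{1,1}(X_s)$ for all $s$. Let $\omega$ be a Kähler form on $X$. A rational class in $L$ close to $[\omega|_{X_s}]\in L_{\mathbb R}$ is Kähler, and $X_s$ is projective by Kodaira's theorem. This holds for every $s$, contrary to hypothesis. So $L^{2,0}\neq0$, which gives $\beta$.

The space $I_s$ is the image of the contraction $\beta_s:H_{\mathbb C,s}^*\to H_{\mathbb C,s}$. As $\beta$ is flat, so is $I$; its rank is the rank of an alternating form, hence even, and it is nonzero. Since $I_s\subset H^{1,0}_s$, $n\ge2$.

If $H^{1,0}$ is flat, parallel transport in $R^1f_*\mathbb Z$ preserves the Hodge structures, and a torus is determined by the Hodge structure on its integral $H^1$. If $n=2$, then $I=H^{1,0}$ is flat. $\square$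

So part of $H^{1,0}$, of rank at least $2$, must be frozen, and another part must move. A product has this shape but is not simple. The construction below takes a frozen part $\mathbb H^{d-1}$ and a moving part $M_2(\mathbb R)$, and ties them together by a lattice that respects no splitting: an order in one quaternion division algebra over a totally real field, whose different real completions are $\mathbb H$ and $M_2(\mathbb R)$.

## 4. A quaternion order and a compact curve

Let $K$ be a totally real field of degree $d\ge2$ with embeddings $\sigma_1,\dots,\sigma_d:K\to\mathbb R$. By weak approximation, followed by multiplication by a positive integer, choose a nonzero algebraic integer $\beta\in K$ with $\sigma_i(\beta)<0$ for $i<d$ and $\sigma_d(\beta)>0$. Let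
$$B=\Big(\frac{-1,\beta}{K}\Big)=K\oplus Ki\oplus Kj\oplus Kij,\qquad i^2=-1,\ j^2=\beta,\ ij=-ji .$$
Then $B\otimes_{\sigma_i}\mathbb R\cong\mathbb H$ for $i<d$ and $B\otimes_{\sigma_d}\mathbb R\cong M_2(\mathbb R)$. Write $\sigma_i$ also for the resulting injections $B\to\mathbb H$ and $B\to M_2(\mathbb R)$. Since $d\ge2$, $B$ embeds in $\mathbb H$, has no zero divisors, and is a division algebra.

*Example.* $d=2$, $K=\mathbb Q(\sqrt2)$, $\beta=\sqrt2$, $\sigma_1(\sqrt2)=-\sqrt2$, $\sigma_2(\sqrt2)=\sqrt2$. Writing $i_{\mathbb H},j_{\mathbb H}$ for the usual units, one may take
$$\sigma_1(i)=i_{\mathbb H},\quad\sigma_1(j)=2^{1/4}j_{\mathbb H},\qquad \sigma_2(i)=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\quad\sigma_2(j)=2^{1/4}\begin{pmatrix}1&0\\0&-1\end{pmatrix}.$$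

Let $x\mapsto\bar x$ be the canonical involution (on $M_2(\mathbb R)$, the adjugate), $\mathrm{trd}(x)=x+\bar x$ and $\mathrm{nrd}(x)=x\bar x$ the reduced trace and norm, $B^0=\{\mathrm{trd}=0\}$, and
$$V=B\otimes_{\mathbb Q}\mathbb R=\mathbb H^{d-1}\times M_2(\mathbb R),\qquad \dim_{\mathbb R}V=4d .$$
Let $\mathcal O=\mathcal O_K\langle1,i,j,ij\rangle$. Because $\beta$ is an algebraic integer this is an order, and it is a lattice in $V$. Let $\mathcal O^1=\{x\in\mathcal O:\mathrm{nrd}\,x=1\}$, and let $\Gamma$ be a torsion-free subgroup of finite index in $\mathcal O^1$; it exists by Selberg's theorem.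

*Such a $\Gamma$ by hand.* $\Gamma=\{\gamma\in\mathcal O^1:\gamma\in1+3\mathcal O\}$ has finite index because $\mathcal O/3\mathcal O$ is finite. Suppose $\gamma\in\Gamma$ has prime order $p$, and write $\gamma=1+3^ky$, $k\ge1$, $y\in\mathcal O\setminus3\mathcal O$. Expanding $\gamma^p=1$ and dividing by $3^k$,
$$py+\tbinom p2 3^{k}y^2+\dots+3^{k(p-1)}y^p=0 .$$
If $p\ne3$, then $py\in3\mathcal O$, so $y\in3\mathcal O$. If $p=3$, then $3y=-3^{k+1}y^2-3^{2k}y^3\in9\mathcal O$, so again $y\in3\mathcal O$. Both contradict the choice of $y$.

**Lemma 3.** $\sigma_d(\Gamma)$ is a discrete cocompact subgroup of $SL_2(\mathbb R)$ that acts freely on the upper half plane $\mathfrak h$. So $S=\Gamma\backslash\mathfrak h$ is a compact Riemann surface.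

*Proof.* **Step 1: compactness.** The purpose is to show that $\mathcal O^1$ is cocompact in $G=(\mathbb H^1)^{d-1}\times SL_2(\mathbb R)=\{x\in V:\mathrm{nrd}(x_i)=1\ \forall i\}$. This is a case of the theorem of Borel–Harish-Chandra; here is a direct argument. Left multiplication by $g\in G$ preserves volume on $V$. Let $C\subset V$ be compact, convex, symmetric, with volume greater than $2^{4d}$ times the covolume of $\mathcal O$. By Minkowski's theorem applied to the lattice $g\mathcal O$ there is $0\neq\lambda\in\mathcal O$ with $g\lambda\in C$. Then $\mathrm{nrd}(\lambda)=\mathrm{nrd}(g\lambda)$ lies in the compact set $\mathrm{nrd}(C)\subset\mathbb R^d$. Since $B$ is a division algebra, $N_{K/\mathbb Q}(\mathrm{nrd}\,\lambda)$ is a nonzero integer, and it is bounded independently of $g$. So the index $[\mathcal O:\mathcal O\lambda]=N_{K/\mathbb Q}(\mathrm{nrd}\,\lambda)^2$ is bounded. A lattice has finitely many subgroups of bounded index, so there are finitely many $\lambda_1,\dots,\lambda_r$, independent of $g$, with $\mathcal O\lambda=\mathcal O\lambda_k$ for some $k$. Hence $\lambda=u\lambda_k$ with $u\in\mathcal O^\times$, and $gu\in C\lambda_k^{-1}$. Now $\mathrm{nrd}(u)=\mathrm{nrd}(gu)$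 lies in a compact set and in the lattice $\mathcal O_K\subset\mathbb R^d$: finitely many values. Fix one unit $u_l$ for each value that occurs. Then $u=vu_l$ with $v\in\mathcal O^1$, and
$$gv\in C':=G\cap\bigcup_{k,l}C\lambda_k^{-1}u_l^{-1},$$
a compact set independent of $g$. So $G=C'\mathcal O^1$. As $\Gamma$ has finite index in $\mathcal O^1$, also $G=C''\Gamma$ with $C''$ compact.

**Step 2: projection to the last factor.** The purpose is to lose the compact factors. $\Gamma$ is discrete in $G$, because $\mathcal O$ is discrete in $V$. If $M\subset SL_2(\mathbb R)$ is compact, then $(\mathbb H^1)^{d-1}\times M$ is compact and contains finitely many elements of $\Gamma$; so $\sigma_d(\Gamma)$ is discrete. From $G=C''\Gamma$, $SL_2(\mathbb R)$ is the product of a compact set and $\sigma_d(\Gamma)$; so $\sigma_d(\Gamma)$ is cocompact, and $\Gamma\backslash\mathfrak h$ is compact.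

**Step 3: freeness.** The stabilizer in $\Gamma$ of a point of $\mathfrak h$ is the intersection of a discrete group with a compact one, hence finite, hence trivial as $\Gamma$ is torsion-free. $\square$

## 5. Complex structures: frozen on $\mathbb H^{d-1}$, moving on $M_2(\mathbb R)$

Fix unit pure quaternions $J_1,\dots,J_{d-1}\in\mathbb H$ with
$$J_1\notin\bigcup_{0\ne q\in B^0}\mathbb R\,\sigma_1(q).\tag{1}$$
This is possible: a countable union of lines meets the sphere of unit pure quaternions in a countable set. The reason for (1) appears in Section 6.

For $\tau\in\mathfrak h$ let $l_\tau:\mathbb R^2\to\mathbb C$ be the $\mathbb R$-isomorphism $l_\tau(u,v)=u-\tau v=\det\begin{pmatrix}u&\tau\\v&1\end{pmatrix}$, and let $J_\tau=l_\tau^{-1}\circ i\circ l_\tau$. As $J_\tau$ is real with $J_\tau^2=-1$, it has trace $0$ and determinant $1$. For $g=\begin{pmatrix}a&b\\c&e\end{pmatrix}\in SL_2(\mathbb R)$ we have $g\binom\tau1=(c\tau+e)\binom{g\tau}1$, so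
$$l_{g\tau}(gw)=(c\tau+e)^{-1}l_\tau(w),\qquad J_{g\tau}=gJ_\tau g^{-1}.\tag{2}$$
The first formula is the multiplicativity of $\det$. For the second, $l_{g\tau}=(c\tau+e)^{-1}l_\tau g^{-1}$, and the scalar commutes with $i$.

Extend $l_\tau$ $\mathbb C$-linearly to $\mathbb C^2$. From $l_\tau J_\tau=i\,l_\tau$, $J_\tau$ has eigenvalue $i$ on $\mathbb C^2/\ker l_\tau$, so $\ker l_\tau=\mathbb C\binom\tau1$ is its $(-i)$-eigenspace. Hence $J_\tau$ determines $\tau$. For $\tau'\ne\tau$ in $\mathfrak h$, $J_{\tau'}\ne\pm J_\tau$: the $(-i)$-eigenspace of $-J_\tau$ is $\mathbb C\binom{\bar\tau}1$, and $\bar\tau\notin\mathfrak h$. So $J_\tau,J_{\tau'}$ are not proportional, since both have determinant $1$.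

**Definition 4.** On $V=\mathbb H^{d-1}\times M_2(\mathbb R)$ let
$$\mathbf J_\tau(x_1,\dots,x_d)=(x_1J_1,\dots,x_{d-1}J_{d-1},\,J_\tau x_d),\qquad T_\tau:=(V,\mathbf J_\tau)/\mathcal O .$$

The structure on the frozen factors is right multiplication, so left multiplication by elements of $\Gamma$ commutes with it. On the moving factor the structure is left multiplication by $J_\tau$, and left multiplication by $\gamma\in\Gamma$ turns $J_\tau$ into $J_{\gamma\tau}$. The $(-i)$-eigenspace $F_\tau\subset V_{\mathbb C}$ of $\mathbf J_\tau$ is the sum of a fixed subspace of $(\mathbb H^{d-1})_{\mathbb C}$ and the complex $2\times2$ matrices with both columns in $\mathbb C\binom\tau1$. It varies holomorphically with $\tau$.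

**Proposition 4.** There is a compact Kähler manifold $X$ with a holomorphic submersion $f:X\to S$ whose fibre over $\Gamma\tau$ is $T_\tau$.

*Proof.* **Step 1: the total space.** The purpose is to glue the $T_\tau$ holomorphically and divide by $\Gamma$. Identify $(\mathbb H,\cdot J_i)$ with $\mathbb C^2$. Left multiplications are $\mathbb C$-linear. The norm $\mathrm{nrd}$ is invariant under right multiplication by $J_i$, hence is the square of a Hermitian norm, and left multiplication by unit quaternions is unitary for it. On $E=\mathfrak h\times\mathbb C^{2(d-1)}\times\mathbb C^2\ni(\tau,z,w)$ let $\lambda\in\mathcal O$ and $\gamma\in\Gamma$, $\sigma_d(\gamma)=\begin{pmatrix}a&b\\c&e\end{pmatrix}$, act by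
$$\lambda:(\tau,z,w)\mapsto\big(\tau,\;z+(\sigma_i(\lambda))_{i<d},\;w+l_\tau(\sigma_d(\lambda))\big),$$
$$\gamma:(\tau,z,w)\mapsto\big(\gamma\tau,\;(\sigma_i(\gamma)z_i)_{i<d},\;(c\tau+e)^{-1}w\big),$$
where $l_\tau$ is applied to both columns. These maps are holomorphic. The bijection $(\tau,x)\mapsto(\tau,(x_i)_{i<d},l_\tau(x_d))$ from $\mathfrak h\times V$ to $E$ is, for fixed $\tau$, $\mathbb C$-linear on $(V,\mathbf J_\tau)$. By (2) it carries
$$(\tau,x)\mapsto(\tau,x+\lambda),\qquad(\tau,x)\mapsto(\gamma\tau,\gamma x)$$
to the two maps above. Since $\gamma$ conjugates translation by $\lambda$ into translation by $\gamma\lambda\in\mathcal O$, this is an action of $\Gamma\ltimes\mathcal O$.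

It is free: $(\gamma\tau,\gamma x+\lambda)=(\tau,x)$ forces $\gamma=1$, then $\lambda=0$. It is properly discontinuous: if an element moves a compact $Q\times P\subset\mathfrak h\times V$ to meet itself, finitely many $\gamma$ are possible, and for each finitely many $\lambda$. It is cocompact: use $\Gamma$ to move $\tau$ into a compact set, then $\mathcal O$ to move $x$ into a compact set. Let $X$ be the quotient and $f$ the projection to $S$. It is a proper submersion; its fibre over $\Gamma\tau$ is $T_\tau$, because $\tau$ has trivial stabilizer.

**Step 2: three invariant forms.** The purpose is to find closed $(1,1)$-forms on $E$ that descend to $X$. Put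
$$\omega_1=i\partial\bar\partial\|z\|^2,\qquad\omega_2=i\partial\bar\partial\varphi,\quad\varphi=\sum_{k=1}^2\frac{(\operatorname{Im}w_k)^2}{\operatorname{Im}\tau},\qquad\omega_3=i\partial\bar\partial(-\log\operatorname{Im}\tau).$$
The form $\omega_1$ is invariant under unitary maps and under translations, which change $\|z\|^2$ by a pluriharmonic function. The form $\omega_3$ is invariant since $-\log\operatorname{Im}\gamma\tau=-\log\operatorname{Im}\tau+\log|c\tau+e|^2$.

For $\omega_2$, consider $\lambda$ first. If $(m_k,n_k)$ are the columns of $\sigma_d(\lambda)$, then $w_k\mapsto w_k+m_k-\tau n_k$, and $\varphi$ changes by $\sum_k(-2n_k\operatorname{Im}w_k+n_k^2\operatorname{Im}\tau)$, which is pluriharmonic. Now let $\gamma$ have $c\ne0$, and put $\tau'=\tau+e/c=x+iy$. Since $c\tau+e=c\tau'$ and $\operatorname{Im}\gamma\tau=y/(c^2|\tau'|^2)$,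
$$\varphi\circ\gamma=\sum_k\frac{|\tau'|^2(\operatorname{Im}(w_k/\tau'))^2}{y}=\sum_k\frac{(x\operatorname{Im}w_k-y\operatorname{Re}w_k)^2}{y|\tau'|^2}.$$
Writing $(\operatorname{Im}w_k)^2/y=(x^2+y^2)(\operatorname{Im}w_k)^2/(y|\tau'|^2)$ and subtracting,
$$\varphi-\varphi\circ\gamma=\sum_k\frac{2x\operatorname{Re}w_k\operatorname{Im}w_k-y\big((\operatorname{Re}w_k)^2-(\operatorname{Im}w_k)^2\big)}{|\tau'|^2}=\sum_k\operatorname{Im}\frac{w_k^2}{\tau'},$$
which is pluriharmonic. If $c=0$, then $e=a^{-1}$, $w\mapsto aw$, $\operatorname{Im}\gamma\tau=a^2\operatorname{Im}\tau$, and $\varphi\circ\gamma=\varphi$.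

**Step 3: positivity.** The purpose is to see that the sum is a Kähler form. A convex function of imaginary parts of coordinates is plurisubharmonic, and $t^2/y$ is convex on $y>0$; so $\omega_2\ge0$. Clearly $\omega_1\ge0$ and $\omega_3\ge0$. Suppose $(\omega_1+\omega_2+\omega_3)(\xi,\bar\xi)=0$ (in the Hermitian sense). Then all three terms vanish. As $\partial^2(-\log\operatorname{Im}\tau)/\partial\tau\partial\bar\tau=1/(4(\operatorname{Im}\tau)^2)$, $\xi_\tau=0$; from $\omega_1$, $\xi_z=0$; and then $\xi_w=0$, because $\partial^2\varphi/\partial w_k\partial\bar w_l=\delta_{kl}/(2\operatorname{Im}\tau)$. So $\omega_1+\omega_2+\omega_3$ descends to a Kähler form on $X$. $\square$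

Both $X$ and $S$ are compact Kähler, so $X,S\in\mathcal C$. Also $\dim X=2d+1$.

## 6. Very general fibres have no subtori and no polarization

The set of complex structures $\mathbf J_\tau$ is large enough to generate the whole moving factor, and the arithmetic of $B$ then spreads this to everything.

**Lemma 5.**

(a) If $A\subset B$ is a $\mathbb Q$-subspace with $A_{\mathbb R}\supset0\times M_2(\mathbb R)$, then $A=B$.

(b) The elements $(0,\dots,0,J_\tau J_{\tau'}^{-1}-J_\tau J_{\tau''}^{-1})$, $\tau,\tau',\tau''\in\mathfrak h$, span $0\times M_2(\mathbb R)$.

*Proof.* (a) The trace form is nondegenerate, so every $\mathbb Q$-linear functional on $B$ is $z\mapsto\mathrm{Tr}_{K/\mathbb Q}\mathrm{trd}(qz)$ with $q\in B$; over $\mathbb R$ it is $\sum_i\mathrm{trd}(\sigma_i(q)z_i)$. If it kills $A$, it kills $0\times M_2(\mathbb R)$, so $\sigma_d(q)=0$ and $q=0$.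

(b) As $J^{-1}=-J$, the last component is $J_\tau(J_{\tau''}-J_{\tau'})$. By (2) the differences $J_{\tau''}-J_{\tau'}$ span a conjugation-invariant nonzero subspace of $\mathfrak{sl}_2(\mathbb R)$, which is all of $\mathfrak{sl}_2(\mathbb R)$ because the adjoint representation is irreducible. So for fixed $\tau$ we obtain $J_\tau\mathfrak{sl}_2(\mathbb R)=\{m:\mathrm{tr}(J_\tau m)=0\}$. For $\tau\ne\tau'$ the matrices $J_\tau,J_{\tau'}$ are not proportional, so the two hyperplanes are distinct and span $M_2(\mathbb R)$. $\square$

Recall that a torus $(V,\mathbf J)/\Lambda$ is an abelian variety (a projective torus) only if there is an alternating form $E\ne0$ on $\Lambda\otimes\mathbb Q$ with $E(\mathbf Jx,\mathbf Jy)=E(x,y)$. The subtori are the $W_{\mathbb R}/(W_{\mathbb R}\cap\Lambda)$ with $W\subset\Lambda\otimes\mathbb Q$ a $\mathbb Q$-subspace and $\mathbf JW_{\mathbb R}=W_{\mathbb R}$. Here $\mathcal O\otimes\mathbb Q=B$.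

**Lemma 6.** There is a countable $N_{\mathfrak h}\subset\mathfrak h$ such that for $\tau\notin N_{\mathfrak h}$, $T_\tau$ has no subtorus other than $0,T_\tau$, and $T_\tau$ is not an abelian variety.

*Proof.* **Step 1: the exceptional set.** The purpose is to arrange that what holds at one $\tau\notin N_{\mathfrak h}$ holds at all $\tau'$. For a $\mathbb Q$-subspace $W\subset B$, $W_{\mathbb R}$ is $\mathbf J_\tau$-stable iff $\dim(W_{\mathbb C}\cap F_\tau)\ge\frac12\dim W$. Indeed, if it is stable then $W_{\mathbb C}$ is the sum of its intersections with $F_\tau$ and $\overline{F_\tau}$, which have equal dimension; conversely, since $F_\tau\cap\overline{F_\tau}=0$, the inequality forces $W_{\mathbb C}$ to be this sum. An alternating $\mathbb Q$-form $E$ is $\mathbf J_\tau$-invariant iff $E|_{F_\tau\times F_\tau}=0$: on $F_\tau\times F_\tau$, $E(\mathbf J_\tau x,\mathbf J_\tau y)=(-i)^2E(x,y)=-E(x,y)$; on $\overline{F_\tau}\times\overline{F_\tau}$ the same by conjugation; and on $F_\tau\times\overline{F_\tau}$ invariance is automatic. Since $F_\tau$ is holomorphic in $\tau$, both conditions define closed analytic subsets of $\mathfrak h$, each of which is $\mathfrak h$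 or countable. Let $N_{\mathfrak h}$ be the union of those different from $\mathfrak h$, over the countably many $W$ and $E$. Now let $\tau\notin N_{\mathfrak h}$.

**Step 2: subtori.** The purpose is to show that a stable $W$ is an ideal of a division algebra. If $W_{\mathbb R}$ is stable under $\mathbf J_\tau$, it is stable under all $\mathbf J_{\tau'}$, hence under all $\mathbf J_{\tau'}\mathbf J_{\tau''}^{-1}$. These are the left multiplications by $(1,\dots,1,J_{\tau'}J_{\tau''}^{-1})$: the right multiplications cancel. Let $A=\{a\in B:aW\subset W\}$. The condition is $\mathbb Q$-linear in $a$, so $A_{\mathbb R}=\{v\in V:vW_{\mathbb R}\subset W_{\mathbb R}\}$. It contains those elements and their differences, so it contains $0\times M_2(\mathbb R)$ by Lemma 5(b), and $A=B$ by Lemma 5(a). So $W$ is a left ideal of the division algebra $B$: $W=0$ or $W=B$.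

**Step 3: invariant forms.** The purpose is to show that there is no nonzero $\mathbf J_\tau$-invariant alternating $\mathbb Q$-form $E$. Such an $E$ is $\mathbf J_{\tau'}$-invariant for all $\tau'$, hence invariant under left multiplication by $h=(1,\dots,1,g)$, $g=J_{\tau'}J_{\tau''}^{-1}\in SL_2(\mathbb R)$. As $\bar g=g^{-1}$, this says $E(hx,y)=E(x,\bar hy)$. Let $A=\{b\in B:E(bx,y)=E(x,\bar by)\ \forall x,y\}$. Again $A_{\mathbb R}$ is given by the same linear condition over $\mathbb R$, so $A=B$ by Lemma 5. Hence, for some $q\in B$,
$$E(x,y)=E(1,\bar xy)=\mathrm{Tr}_{K/\mathbb Q}\mathrm{trd}(q\bar xy).$$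
Put $z=\bar xy$, so that $\bar yx=\bar z$; every $z\in B$ occurs. Antisymmetry gives $\mathrm{Tr}\,\mathrm{trd}(qz)=-\mathrm{Tr}\,\mathrm{trd}(q\bar z)=-\mathrm{Tr}\,\mathrm{trd}(\bar qz)$ for all $z$, so $\bar q=-q$, that is, $q\in B^0$. Over $\mathbb R$, $E(x,y)=\sum_i\mathrm{trd}(\sigma_i(q)\bar x_iy_i)$. Restrict to the first factor $\mathbb H$ and put $q_1=\sigma_1(q)$. Invariance under right multiplication by $J_1$ gives
$$\mathrm{trd}(J_1q_1\bar J_1\,\bar xy)=\mathrm{trd}(q_1\,\bar J_1\bar x\,yJ_1)=\mathrm{trd}(q_1\bar xy)\qquad(x,y\in\mathbb H),$$
so $q_1$ commutes with $J_1$. Being pure, $q_1\in\mathbb RJ_1$. If $q\ne0$, then $q_1\ne0$ and $J_1\in\mathbb R\sigma_1(q)$, contradicting (1). So $E=0$. In particular $T_\tau$ is not an abelian variety. $\square$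

*What (1) prevents.* Let $d=2$ and $J_1=\sigma_1(i)$, in violation of (1). Then $E(x,y)=\mathrm{Tr}_{K/\mathbb Q}\mathrm{trd}(i\,\bar xy)$ is a nonzero alternating $\mathbb Q$-form invariant under every $\mathbf J_\tau$: on the first factor because $i$ commutes with $J_1$, on the second because $\overline{J_\tau x}\,J_\tau y=\bar xy$. Step 3 would break down at its last line.

## 7. Analytic subsets and correspondences: proof of Theorem A

Two further tools are needed. A compact irreducible complex space is Moishezon if it has as many algebraically independent meromorphic functions as its dimension; it then has a projective resolution.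

*Ueno's theorem* (*Classification Theory of Algebraic Varieties and Compact Complex Spaces*, LNM 439, Thm 10.9). If $Z$ is an irreducible closed analytic subset of a complex torus $T$, there is a subtorus $T_0$ with $Z+T_0=Z$ such that $Z/T_0\subset T/T_0$ has Kodaira dimension equal to its dimension. In particular $Z/T_0$ is Moishezon.

*Example.* For $Z=T$ one has $T_0=T$ and $Z/T_0$ is a point. For a curve $Z$ of genus $2$ in its Jacobian, $T_0=0$.

**Lemma 7.** Let $Z$ be irreducible Moishezon and $h:Z\to T'$ a non-constant holomorphic map to a torus with no nontrivial subtori. Then $T'$ is an abelian variety.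

*Proof.* Let $\tilde Z\to Z$ be a projective resolution. Up to translation, $\tilde Z\to T'$ factors through a homomorphism $\mathrm{Alb}(\tilde Z)\to T'$ with nonzero image. The image is a subtorus, so it is $T'$. A quotient of the abelian variety $\mathrm{Alb}(\tilde Z)$ is an abelian variety. $\square$

**Lemma 8.** Let $T,T_1,T_2$ be tori without nontrivial subtori that are not abelian varieties, $\dim T_1=\dim T_2=n>0$.

(a) Every irreducible closed analytic subset of $T$ is a point or $T$.

(b) If $\Delta\subset T_1\times T_2$ is irreducible closed analytic of dimension $n$ and surjects onto both factors, then $T_1,T_2$ are isogenous.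

*Proof.* (a) Let $Z\subsetneq T$ be irreducible with $\dim Z>0$. In Ueno's theorem $T_0\ne T$, since $Z+T_0=Z$. So $T_0=0$ and $Z$ is Moishezon. Lemma 7 for $Z\hookrightarrow T$ makes $T$ an abelian variety, a contradiction.

(b) Let $T_0\subset T_1\times T_2$ be the subtorus for $\Delta$. If $T_0=0$, then $\Delta$ is Moishezon, and Lemma 7 for $\Delta\to T_1$ gives a contradiction. So $T_0\ne0$. Its image in $T_1$ is $0$ or $T_1$. If it is $0$, then $T_0\subset0\times T_2$ acts on the nonempty fibres of $\Delta\to T_1$, which therefore all have positive dimension; then $\dim\Delta>\dim T_1$, a contradiction. So $T_0\to T_1$ is onto, and likewise $T_0\to T_2$. Since $\Delta$ contains a translate of $T_0$, $\dim T_0\le n$. So both maps are isogenies. $\square$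

*Proof of Theorem A.* **Step 1: simplicity.** The purpose is part 1. Let $N$ be the image of $N_{\mathfrak h}$ in $S$; it is countable. If $s\notin N$, a lift $\tau$ of $s$ is not in $N_{\mathfrak h}$, and Lemmas 6 and 8(a) apply.

**Step 2: isogenies are rare.** The purpose is to bound the pairs of isogenous fibres. If $T_\tau,T_{\tau'}$ are isogenous, there is $\phi\in GL_{\mathbb Q}(B)$ with $\phi\mathbf J_\tau=\mathbf J_{\tau'}\phi$. There are countably many $\phi$. For each, $R_\phi=\{(\tau,\tau'):\phi\mathbf J_\tau=\mathbf J_{\tau'}\phi\}$ is closed, hence measurable. For given $\tau$ it contains at most one $(\tau,\tau')$, since $\mathbf J_{\tau'}=\phi\mathbf J_\tau\phi^{-1}$ determines $\tau'$. By Fubini, $R_\phi$ has measure $0$. Let $\mathfrak B$ be the image in $S\times S$ of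
$$(N_{\mathfrak h}\times\mathfrak h)\cup(\mathfrak h\times N_{\mathfrak h})\cup\bigcup_\phi R_\phi .$$
It has measure $0$, as $\mathfrak h\times\mathfrak h\to S\times S$ is a local diffeomorphism of second countable manifolds, and it contains $(N\times S)\cup(S\times N)$.

**Step 3: correspondences.** The purpose is part 2. Let $s_1,s_2\notin N$ with $T_{s_1},T_{s_2}$ in correspondence through $\Delta$. As $\Delta$ is generically finite over $T_{s_1}$, $\dim\Delta=n$. By Lemmas 6 and 8(b) the tori are isogenous, so $(s_1,s_2)\in\mathfrak B$. Hence pairs outside $\mathfrak B$ are not in correspondence. For fixed $s_1\notin N$ fix $\tau$ above $s_1$; each $\phi$ gives at most one $\tau'$, so only countably many $s_2\notin N$ occur. $\square$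

## 8. Loci of tuples and fibre dimension

From now on $f:X\to S$, $n=2d$, $N$, $\mathfrak B$ are as in Theorem A, and $\mathcal U\succeq\mathcal A$ is a monster model.

*Standard facts* (Zilber; see Pillay, *Some model theory of compact complex spaces*, 2000, and Moosa, *The model theory of compact complex spaces*, 2005). $\mathcal A$ has quantifier elimination, and every sort has finite Morley rank. So $T$ is stable, and types of finite tuples, also of imaginaries, have finite $U$-rank.

Every point of $\mathcal A$ is named, since $\{x\}\subset X$ is a closed analytic set. As $\mathcal A\preceq\mathcal U$, we get $\mathcal A^{eq}=\operatorname{dcl}^{eq}(\emptyset)=\operatorname{acl}^{eq}(\emptyset)$, and every automorphism of $\mathcal U$ fixes this set pointwise.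

**Definition 5.** For a finite tuple $e$ of real elements, $\operatorname{loc}(e)$ is the smallest closed analytic set, in the product of sorts, whose $\mathcal U$-points contain $e$. It exists because closed analytic subsets of a compact space satisfy the descending chain condition.

*Example.* The irreducible closed analytic subsets of the curve $S$ are the points and $S$. So for $b\in S(\mathcal U)$: $\operatorname{loc}(b)=S$ iff $b\notin S(\mathcal A)$.

We use four properties.

* (L1) $\operatorname{loc}(e)$ is irreducible, and for closed analytic $F$: $e\in F(\mathcal U)$ iff $\operatorname{loc}(e)\subset F$. Both are immediate from minimality.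
* (L2) $\operatorname{loc}(e)$ determines $\operatorname{tp}(e)$, by quantifier elimination and (L1).
* (L3) Every irreducible closed analytic set $Z$ is a locus: by compactness, since finitely many proper closed analytic subsets do not cover $Z$.
* (L4) Coordinate projections map loci onto loci. If $e=(e',e'')$, the image of $\operatorname{loc}(e)$ is closed analytic by Remmert's theorem and contains $e'$, so it contains $\operatorname{loc}(e')$; conversely $\operatorname{loc}(e)$ lies in the preimage of $\operatorname{loc}(e')$.

For a holomorphic map $\pi:Z\to D$ of compact complex spaces with $D$ irreducible, we use these textbook facts.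

* (F1) If $Z$ is irreducible, every irreducible component of every nonempty fibre has dimension $\ge\dim Z-\dim D$: locally at $\delta\in D$ there are $\dim D$ functions with $\delta$ as isolated common zero, so the fibre is locally cut out by $\dim D$ equations.
* (F2) If $Z$ is irreducible and $\pi$ surjective, $\dim Z_\delta=\dim Z-\dim D$ for $\delta$ outside a proper analytic subset of $D$.
* (F3) For $Z$ possibly reducible, $\dim Z_\delta\le\dim Z-\dim D$ for $\delta$ outside a proper analytic subset: apply (F2) to the components that map onto $D$, and avoid the images of the others.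
* (F4) $\{z:\dim_zZ_{\pi(z)}\ge k\}$ is closed analytic in $Z$, hence so is its image $\{\delta:\dim Z_\delta\ge k\}$ in $D$.

## 9. Nonstandard fibres are strongly minimal

Over parameters, a point of $X_b$ is either as free as possible or algebraic. This is where part 1 of Theorem A enters.

**Lemma 9.** Let $c$ be a finite tuple with a coordinate $b\in S(\mathcal U)$, $\operatorname{loc}(b)=S$. Let $D=\operatorname{loc}(c)$, $g:D\to S$ the corresponding (surjective) projection, $Q=X\times_SD$. Let $a\in X(\mathcal U)$, $f(a)=b$, $W=\operatorname{loc}(a,c)\subset Q$.

(i) $Q$ is irreducible of dimension $\dim D+n$.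

(ii) If $W=Q$ then $a\notin\operatorname{acl}(c)$.

(iii) If $W\ne Q$ then $a\in\operatorname{acl}(c)$, $W\to D$ is surjective with finite fibres off a proper analytic subset of $D$, and $\dim W=\dim D$.

*Proof.* (i) $Q\to D$ is a base change of a proper submersion with connected fibres. Over the connected manifold $D_{reg}$ it is a connected manifold of dimension $\dim D+n$. This part is dense, because $Q$ is locally the product of an open subset of $D$ with a ball.

(ii) Suppose $a\in\operatorname{acl}(c)$. There are a formula $\phi(x,y)$ and $k$ such that $\psi(x,y):=\phi(x,y)\wedge\exists^{\le k}x'\,\phi(x',y)$ holds of $(a,c)$. By quantifier elimination $\psi$ is equivalent to a finite disjunction of conditions $F_i\setminus G_i$ with $F_i,G_i$ closed analytic. Let $(a,c)\in F_i\setminus G_i$. By (L1), $Q=W\subset F_i$ and $Q':=Q\cap G_i\subsetneq Q$. So $\psi$ holds on $Q\setminus Q'$. Choose a standard point $(x_0,\delta)\in Q\setminus Q'$. Then $(Q\setminus Q')_\delta$ is the complement of a proper analytic subset in the torus $X_{g(\delta)}$, hence infinite; but it is contained in $\phi(\mathcal A,\delta)$, which has at most $k$ elements. Contradiction.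

(iii) **Step 1: the fibres of $W\to D$ are generically finite.** The purpose is to use simplicity of one well chosen standard fibre. $W\to D$ is onto by (L4). By (F4) the sets
$$D_n=\{\delta:\dim W_\delta\ge n\}=\{\delta:W_\delta=X_{g(\delta)}\},\qquad E_0=\{\delta:\dim W_\delta\ge1\}$$
are closed analytic, and $D_n\ne D$ because $W\ne Q$. For $s\in N$ the set $g^{-1}(s)$ is a proper analytic subset of $D$. As $N$ is countable, Baire's theorem gives $\delta\in D\setminus D_n$ with $g(\delta)\notin N$. Then $W_\delta\subsetneq X_{g(\delta)}$ is a nonempty closed analytic subset all of whose components are points, by Theorem A(1). So $\delta\notin E_0$. Hence $E_0\ne D$, the fibres off $E_0$ are finite, and $\dim W=\dim D$ by (F2).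

**Step 2: a uniform bound.** The purpose is a first-order sentence that puts $a$ in $\operatorname{acl}(c)$. Put $E_1=E_0\cup\operatorname{Sing}D$. The map $\pi:W\setminus W|_{E_1}\to D\setminus E_1$ is proper and surjective with finite fibres, from an irreducible space onto a connected manifold of the same dimension. So it is open, and it is a branched covering with some number $m$ of sheets (Grauert–Remmert, *Coherent Analytic Sheaves*, Ch. 7). Every fibre has at most $m$ points: if $\pi^{-1}(y)$ contains distinct $x_1,\dots,x_k$ with disjoint neighbourhoods $U_j$, then $\bigcap_j\pi(U_j)$ is a neighbourhood of $y$ and contains points off the branch locus, whose fibres have exactly $m$ points; so $k\le m$. The sentence "for all $y\in D\setminus E_1$ there are at most $m$ elements $x$ with $(x,y)\in W$" passes from $\mathcal A$ to $\mathcal U$. As $\operatorname{loc}(c)=D$, $c\notin E_1(\mathcal U)$. So $a\in\operatorname{acl}(c)$. $\square$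

**Corollary 10.** Let $\operatorname{loc}(b)=S$. For every small set $C\ni b$ of real elements there is exactly one non-algebraic type over $C$ containing "$x\in X$, $f(x)=b$". Hence $X_b$ is strongly minimal. Its non-algebraic type $p_b$ over $b$ is stationary of $U$-rank and Morley rank $1$, and $p_b|C$ is its unique non-algebraic extension over $C$.

*Proof.* Existence: in $\mathcal A$ every fibre of $f$ has at least $k$ points, for each $k$; so $X_b$ is infinite, and by compactness it has a point outside $\operatorname{acl}(C)$. Uniqueness: an element algebraic over $C$ is algebraic over a finite tuple from $C$, which may be taken to contain $b$. So by Lemma 9, $a\in X_b$ is non-algebraic over $C$ iff $\operatorname{loc}(a,c)=X\times_S\operatorname{loc}(c)$ for all finite tuples $c$ from $C$ containing $b$. By (L2) this determines $\operatorname{tp}(a/C)$. If a definable subset of $X_b$ were infinite and co-infinite, then over a small real set $C\ni b$ of parameters defining it there would be two non-algebraic types. So $X_b$ is strongly minimal, and the rest is the general fact recalled in Section 2. $\square$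

## 10. Independent fibres are orthogonal, and the proof of Theorem B

**Proposition 11.** If $\operatorname{loc}(b_1,b_2)=S\times S$, then $p_{b_1}\perp p_{b_2}$.

*Proof.* Suppose not.

**Step 1: a relation between the two fibres.** The purpose is to turn dependence into an analytic set. By Lemma 1 there are a small set $C\ni b_1,b_2$ of real elements and $a_i\models p_{b_i}|C$ with $a_1,a_2$ dependent over $C$. As $U(a_i/C)=1$, $a_1\in\operatorname{acl}(Ca_2)$ and $a_2\in\operatorname{acl}(Ca_1)$. Choose a finite tuple $c$ from $C$, containing $b_1,b_2$, with $a_1\in\operatorname{acl}(ca_2)$ and $a_2\in\operatorname{acl}(ca_1)$. Let $D=\operatorname{loc}(c)$, $g=(g_1,g_2):D\to S\times S$ (surjective by (L4)), $Q_i=X\times_{S,g_i}D$. As $a_i\notin\operatorname{acl}(c)$, Lemma 9 gives $\operatorname{loc}(a_i,c)=Q_i$. Let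
$$W=\operatorname{loc}(a_1,a_2,c)\subset P:=\{(x_1,x_2,\delta):f(x_i)=g_i(\delta),\ i=1,2\}.$$

**Step 2: $W$ is generically finite over $Q_1$ and $Q_2$.** The purpose is to compute its dimension. Apply Lemma 9 to $a_1$ over the tuple $(c,a_2)$, which contains $b_1$ and has locus $Q_2$; here $X\times_SQ_2=P$, with $Q_2\to S$ induced by $g_1$. Since $a_1\in\operatorname{acl}(ca_2)$, case (ii) is excluded and case (iii) holds: $W\to Q_2$ is surjective, and finite off a proper analytic subset. Likewise for $W\to Q_1$. So $\dim W=\dim D+n$, and $W\to D$ is surjective.

**Step 3: good parameters.** The purpose is to control the standard fibres $W_\delta$. Let $Z_i\subset W$ be the set of points at which the fibre of $W\to Q_i$ has positive local dimension. It is closed analytic by (F4) and proper, so $\dim Z_i<\dim D+n$. By (F1), (F2) for $W\to D$ and (F3) for $Z_i\to D$ there is a proper analytic $E\subset D$ such that for $\delta\in D\setminus E$, $W_\delta$ is nonempty of pure dimension $n$, and $\dim(Z_i)_\delta<n$ for $i=1,2$.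

**Step 4: parameters over a pair outside $\mathfrak B$.** The purpose is to find $\delta\in D\setminus E$ with $g(\delta)\notin\mathfrak B$. Let $\rho$ be the maximal rank of $dg$ on the connected manifold $D_{reg}$. It is attained off a proper analytic subset of $D_{reg}$, so on a dense open subset, and there the fibres of $g$ have local dimension $\dim D-\rho$ by the rank theorem. The set $\{z\in D:\dim_zg^{-1}(g(z))\ge\dim D-\rho\}$ is closed analytic by (F4) and contains a dense subset of $D$, so it is $D$. By (F2) there are nonempty fibres of dimension $\dim D-2$. Hence $\rho=2$. The points of rank $2$ are dense in $D_{reg}$, so $g$ is a submersion at some point of $D_{reg}\setminus E$, and $g(D\setminus E)$ contains a nonempty open subset of $S\times S$. As $\mathfrak B$ has measure $0$, there is $\delta\in D\setminus E$ with $(s_1,s_2)=g(\delta)\notin\mathfrak B$.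

**Step 5: a forbidden correspondence.** The purpose is to contradict Theorem A. Let $\Delta$ be an irreducible component of $W_\delta\subset T_{s_1}\times T_{s_2}$. Then $\dim\Delta=n$, so $\Delta\not\subset Z_i$. At a point of $\Delta\setminus Z_i$ the fibre of $\Delta\to T_{s_i}$ is contained in a fibre of $W\to Q_i$, and so is finite near that point. Hence the image of $\Delta$ in $T_{s_i}$ has dimension $n=\dim T_{s_i}$, so $\Delta\to T_{s_i}$ is surjective, and it is generically finite, for $i=1,2$. So $T_{s_1},T_{s_2}$ are in correspondence, contradicting Theorem A(2). $\square$

*Proof of Theorem B.* Strong minimality of $X_b$ is Corollary 10.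

**Part 1.** The purpose is to find many independent base points. By compactness there are $(b_i)_{i<\kappa}$ such that $\operatorname{loc}(b_{i_1},\dots,b_{i_k})=S^k$ for all distinct $i_1,\dots,i_k$: finitely many of these conditions require a point of some $S^k$ outside finitely many proper closed analytic subsets, and $S^k$ is irreducible. By Proposition 11 the $p_{b_i}$ are pairwise orthogonal.

**Part 2.** The purpose is to show that a type $q$ over $\operatorname{acl}^{eq}(\emptyset)$ nonorthogonal to $p_b$ would have to carry too many independent dimensions. Suppose $p_b\not\perp q$, with $q$ over $\operatorname{acl}^{eq}(\emptyset)=\mathcal A^{eq}$. This is a model, so $q$ is stationary. By finite character of dependence we may assume that $q$ is the type of a finite tuple. So $U(q)$ is finite; let $m>U(q)$ and take $b_1,\dots,b_m$ as in Part 1. By (L2) all $b_i$ have the type of $b$ over $\emptyset$. Automorphisms fix $\mathcal A^{eq}$ pointwise, hence fix $q$; so $p_{b_i}\not\perp q$ for all $i$.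

**Step 1: a common base.** The purpose is to put all dependences over one set and on one element. By Lemma 1 there is one small set $C\supset\mathcal A\cup\{b_1,\dots,b_m\}$ of real elements such that for each $i$ there are realizations of $p_{b_i}|C$ and $q|C$ dependent over $C$. Realizations of $q|C$ are conjugate over $C$. So we may fix one $e\models q|C$ and $a_i\models p_{b_i}|C$ with $a_i$ dependent on $e$ over $C$, for $i=1,\dots,m$. As $U(a_i/C)=1$, $a_i\in\operatorname{acl}(Ce)$.

**Step 2: the $a_i$ are independent over $C$.** The purpose is to upgrade pairwise orthogonality. Otherwise let $k$ be minimal with $a_k\in\operatorname{acl}(Ca_1\cdots a_{k-1})$, and then $j$ minimal with $a_k\in\operatorname{acl}(Ca_1\cdots a_j)$. Then $1\le j\le k-1$, since $a_k\notin\operatorname{acl}(C)$. Put $C'=C\cup\{a_1,\dots,a_{j-1}\}$. By minimality of $j$ and of $k$, $a_k,a_j\notin\operatorname{acl}(C')$. By Corollary 10 they realize $p_{b_k}|C'$ and $p_{b_j}|C'$. They are dependent over $C'$, since $a_k\in\operatorname{acl}(C'a_j)$. This contradicts $p_{b_k}\perp p_{b_j}$.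

**Step 3: count.** The purpose is the contradiction. By Step 2 and additivity, $U(a_1\cdots a_m/C)=m$. Since the $a_i$ are in $\operatorname{acl}(Ce)$,
$$U(q)=U(e/C)\ge U(a_1\cdots a_m/C)=m>U(q),$$
a contradiction.

**Conclusion.** By part 2 the non-algebraic stationary type $p_b$ is orthogonal to every type over $\operatorname{acl}^{eq}(\emptyset)$; by part 1 there is no bound on the number of pairwise orthogonal non-algebraic types. So $T$ is not nonmultidimensional in either formulation. This proves Theorem B, and with it the Main Theorem. $\square$

## 11. Torus families of fibre dimension at most three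

**Theorem C.** Let $X$ be compact Kähler and $f:X\to S$ a holomorphic submersion onto a connected complex manifold with all fibres complex tori of dimension $\le 3$. If some fibre is non-projective and some fibre has no nontrivial subtorus, then all fibres are isomorphic.

So among smooth torus families, fibre dimension $4$ (the case $d=2$ of Theorem A) is least possible for a counterexample with simple non-projective very general fibre. Indeed a simple torus has no nontrivial subtorus, because translates of a subtorus pass through every point; so in fibre dimension $\le3$ Theorem C makes all fibres isomorphic, hence in correspondence.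

*Proof.* Let $n$ be the fibre dimension, $\omega$ a Kähler form on $X$, $H=R^1f_*\mathbb Q$; $S=f(X)$ is compact. Lemma 2 gives $n\ge2$, settles $n=2$, and provides the flat subbundle $I\subset H^{1,0}$. Let $n=3$. The rank of $I$ is even and at least $2$, so $\operatorname{rk}I=2$.

**Step 1: splitting off a moving rank-two piece.** The purpose is to decompose $H_{\mathbb C}$ into $I$, $\bar I$ and a piece $R$ that carries all the variation. The form $(u,v)\mapsto\int_{X_s}u\wedge v\wedge\omega^2$ is a flat real alternating form on $H_{\mathbb R}$. It gives a flat Hermitian form $h(u,v)=i\int_{X_s}u\wedge\bar v\wedge\omega^2$ on $H_{\mathbb C}$, positive on $H^{1,0}$, negative on $H^{0,1}$, with $H^{1,0}\perp H^{0,1}$. So $h$ is nondegenerate on the flat bundle $I\oplus\bar I$. Put $R=(I\oplus\bar I)^\perp$. It is flat and of rank $2$. It is defined over $\mathbb R$, because $h(\bar u,\bar v)=-\overline{h(u,v)}$. And $R_s=R_s^{1,0}\oplus R_s^{0,1}$, with $R^{1,0}=R\cap H^{1,0}$ the orthogonal complement of $I$ in $H^{1,0}$, of rank $1$, and similarly for $R^{0,1}$. Since $h$ is nondegenerate on $R$, so is the alternating form; the monodromy $\rho$ on $R_{\mathbb R}$ is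 therefore in $SL_2(\mathbb R)$. The line $R^{1,0}$ varies holomorphically and is never real, since $\overline{R^{1,0}}=R^{0,1}$. So for a suitable real basis $R^{1,0}=\mathbb C\binom\tau1$ with a $\rho$-equivariant holomorphic $\tau:\tilde S\to\mathfrak h$ on the universal cover. If $\tau$ is constant, then $H^{1,0}=I\oplus R^{1,0}$ is flat, and all fibres are isomorphic by Lemma 2. Assume from now on that $\tau$ is nonconstant; we derive a contradiction.

**Step 2: $R$ is an irreducible $\pi_1(S)$-module.** The purpose is to make Schur's lemma available. Suppose $\rho$ fixes a line in $R$.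

If the line is not real, then it or its conjugate gives a fixed point $\tau_0\in\mathfrak h$. Elements of $SL_2(\mathbb R)$ fixing $\tau_0$ act on $(\tau-\tau_0)/(\tau-\bar\tau_0)$ by rotations, so $|(\tau-\tau_0)/(\tau-\bar\tau_0)|^2$ is a plurisubharmonic function on the compact $S$. It is constant, and a holomorphic function of constant modulus is constant. So $\tau$ is constant, a contradiction.

If the line is real, we may assume that $\rho$ fixes $\infty$. Then $\operatorname{Im}\tau$ is multiplied by positive constants, and $\theta=\partial\log\operatorname{Im}\tau$ is a global $(1,0)$-form on $S$ with $\partial\theta=0$. Moreover $\eta:=i\partial\bar\partial(-\log\operatorname{Im}\tau)=i\,d\theta\ge0$. With $r=\dim X$, Stokes gives $\int_Xf^*\eta\wedge\omega^{r-1}=0$. As $f^*\eta\ge0$, the integrand is non-negative, so $f^*\eta$ has trace $0$ with respect to $\omega$, and $f^*\eta=0$. As $f$ is a submersion, $\eta=\frac i4\,d\tau\wedge d\bar\tau/(\operatorname{Im}\tau)^2=0$, so $d\tau=0$, a contradiction.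

**Step 3: $R$ has multiplicity one in $H_{\mathbb C}$.** The purpose is to separate $R$ from $I$ and $\bar I$. By Schur's lemma the invariant Hermitian form on the irreducible $R$ is unique up to a scalar, and $h|_R$ has signature $(1,1)$; so $R$ is not unitarizable. On $I$ and on $\bar I$ the form $h$ is definite, so these are unitarizable, hence semisimple with unitarizable constituents. Thus $H_{\mathbb C}=I\oplus\bar I\oplus R$ is semisimple, and $R$ occurs once: it is a full isotypic component.

**Step 4: Galois conjugates of $R$.** The purpose is to use that $H_{\mathbb C}$ has a rational structure. Let $\sigma\in\operatorname{Aut}(\mathbb C)$ act on $H_{\mathbb C}=H_{\mathbb Q}\otimes\mathbb C$ through the second factor. The action commutes with $\pi_1(S)$ and is $\sigma$-semilinear, so it permutes submodules and isotypic components. Hence $R^\sigma:=\sigma(R)$ is an irreducible submodule of rank $2$ and a full isotypic component. If $R^\sigma\ne R$, then $R^\sigma\not\cong R$, so $R^\sigma\subset I\oplus\bar I$, and it is the sum of the isotypic components of its type in $I$ and in $\bar I$. Being irreducible it lies in one of them, and by rank $R^\sigma=I$ or $R^\sigma=\bar I$.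

**Step 5: the sum of the conjugates is everything.** The purpose is to use that some fibre has no subtorus. The sum $U$ of all $R^\sigma$ is $\operatorname{Aut}(\mathbb C)$-stable, so $U=U_{\mathbb Q}\otimes\mathbb C$ for a rational subspace $U_{\mathbb Q}$. It is a sum of some of $R,I,\bar I$, each of which is the sum of its $(1,0)$ and $(0,1)$ parts; so $U$ is a sub-Hodge structure at every $s$. It contains $R\ne0$. If $U\ne H_{\mathbb C}$, the annihilator of $U_{\mathbb Q}$ in $H_1(X_s,\mathbb Q)$ defines a nontrivial subtorus in every fibre, contrary to hypothesis. So $U=H_{\mathbb C}$. By rank, $R,I,\bar I$ all occur among the $R^\sigma$; they are three distinct isotypic components, hence pairwise non-isomorphic.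

**Step 6: duality.** The purpose is the contradiction. Write $I=R^\sigma$. The nondegenerate invariant alternating form on $R$ gives $R\cong R^*$. Transporting it by $(\sigma u,\sigma v)\mapsto\sigma((u,v))$ gives a nondegenerate invariant bilinear form on $I$, so $I\cong I^*$. As $h$ is definite on $I$, the map $\bar v\mapsto h(\cdot,v)$ is an isomorphism $\bar I\cong I^*$. Hence $\bar I\cong I$, contradicting Step 5. So $\tau$ is constant, and all fibres are isomorphic. $\square$

*How the family of Section 5 with $d=2$ avoids this.* As a $\Gamma$-module under left multiplication, $V_{\mathbb C}=(\mathbb H\otimes\mathbb C)\oplus M_2(\mathbb C)$. Each summand is a full matrix algebra, hence a sum of two copies of its column module. The two eigenspaces of right multiplication by $J_1$ are left submodules of dimension $2$ of $\mathbb H\otimes\mathbb C\cong M_2(\mathbb C)$, and are isomorphic to each other because that algebra has only one simple module. Passing to duals, the frozen part of $H^{1,0}$ is isomorphic as a $\Gamma$-module to its complex conjugate, and the moving part is a sum of two isomorphic modules. So the multiplicity-one statement of Step 3 fails, and the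 isomorphism that was contradictory in Step 6 is simply present. In fibre dimension $3$ there is no room for the second copies.
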